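# A dual subspace $Z$ of $L_1[0,1]$ whose quotient $L_1/Z$ contains no copy of $L_1$

## The theorem, and what it says about $L_1/W^*$

**Theorem 1.** There are a separable Banach space $W$ and a closed subspace $Z$ of $L_1[0,1]$, isometric to $W^*$, such that $L_1/Z$ has no subspace isomorphic to $L_1$. Moreover, for every bounded $S:L_1\to L_1/Z$, every measurable $G$ with $|G|>0$ and every $\varepsilon>0$ there is $0\ne F\in L_1(G)$ with $\|SF\|\le\varepsilon\|F\|$.

Here $L_1=L_1[0,1]$ with Lebesgue measure, $L_1(G)$ is the subspace of functions that vanish off $G$, and scalars are real until the last section, which treats complex scalars. "A copy of $L_1$" means a closed subspace isomorphic to $L_1$, that is, the range of a bounded operator $S$ on $L_1$ with $\|Sf\|\ge c\|f\|$ for some $c>0$. The second sentence of the theorem implies the last claim of the first: it says that such a lower bound fails for every $S$, and even for the restriction of $S$ to any $L_1(G)$.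

The question behind the theorem comes from "Quotients of L1 by Reflexive Subspaces" (https://documat.unirioja.es/descarga/articulo/118537.pdf). Two facts are known: (a) if $Z$ is reflexive, then $L_1/Z$ contains a copy of $L_1$; (b) if $Z$ is isomorphic to $\ell_1$, then $L_1/Z$ contains a copy of $L_1$. Reflexive spaces are dual spaces, and $\ell_1=c_0^*$ is one too. So one asks: does $L_1/Z$ contain a copy of $L_1$ whenever the closed subspace $Z$ is isomorphic to a dual space? Theorem 1 answers no.

Apply the "moreover" part to the quotient map $S:L_1\to L_1/Z$. On every set $G$ of positive measure there is a function $F\ne0$ whose distance to $Z$ is at most $\varepsilon\|F\|$. So $Z$ must have elements almost concentrated on any prescribed set. The trivial way to achieve this is $Z=L_1$, but that is not allowed: by a classical theorem, separable dual spaces have the Radon–Nikodým property, which passes to closed subspaces and which $L_1$ lacks. So our $Z$, being a separable dual, contains no copy of $L_1$ at all. It has to be small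 in this sense and omnipresent at the same time.

## Subspaces with little mass on a set $G$

Let us try the question on easy $Z$. Let $f\in L_1(G)$ and $z\in Z$. Splitting the integral over $G$ and its complement,
$$\|f-z\|\ \ge\ \Big(\|f\|-\int_G|z|\Big)+\Big(\|z\|-\int_G|z|\Big)=\|f\|+\|z\|-2\int_G|z|.\tag{1}$$
So if $\int_G|z|\le\frac12\|z\|$ for all $z\in Z$, then $f\mapsto f+Z$ is an isometric embedding of $L_1(G)$ into $L_1/Z$, and $L_1(G)$ is isometric to $L_1$ when $|G|>0$.

If $Z$ is reflexive, its unit ball is weakly compact in $L_1$, hence equi-integrable by the Dunford–Pettis theorem. So $\int_G|z|\le\frac12\|z\|$ on $Z$ as soon as $|G|$ is small enough. This proves fact (a).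

For a simple copy of $\ell_1$, let $Z$ be the closed span of $1_{A_i}/|A_i|$, where the $A_i$ are disjoint of positive measure. Take $B\subset A_1$ with $|B|=\frac12|A_1|$. For $z=\sum c_i1_{A_i}/|A_i|$ we get $\int_B|z|=\frac12|c_1|\le\frac12\|z\|$. Again $L_1(B)$ embeds isometrically in $L_1/Z$.

For a counterexample, then, we must force every $L_1(G)$, and every operator $S$, to lose its lower bound. The tool is a family of martingale transforms.

## Dyadic martingales and sign sequences with at most $n$ changes

Let $\Delta=\{0,1\}^{\mathbb N}$ with Haar (coin-tossing) probability $\lambda$. Let $\mathcal F_j$ be the finite algebra generated by the first $j$ coordinates ($j\ge0$), with $2^j$ atoms of measure $2^{-j}$. Put $E_j=E(\cdot|\mathcal F_j)$, $d_j=E_j-E_{j-1}$ for $j\ge1$, and $L_p=L_p(\Delta,\lambda)$. Of course $L_1(\Delta)$ is isometric to $L_1[0,1]$. We use throughout the textbook fact that $L_1$ of a $\sigma$-finite, separable, atomless measure space is isometric to $L_1[0,1]$.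

**Definition (martingale of a measure).** For $\nu\in M(\Delta)=C(\Delta)^*$ let $E_j\nu$ be the $\mathcal F_j$-measurable function equal to $2^j\nu(I)$ on each atom $I$ of $\mathcal F_j$.

Then $\int\varphi\,d\nu=\int\varphi\,E_j\nu\,d\lambda$ for $\mathcal F_j$-measurable $\varphi$, and $(E_j\nu)_j$ is a martingale. Moreover $\|\nu\|=\sup_j\|E_j\nu\|_1$, because the locally constant functions are dense in $C(\Delta)$. In particular $\nu$ is determined by the functions $E_j\nu$. For a point mass, $E_j\delta_x=2^j1_{I_j(x)}$, where $I_j(x)$ is the atom of $\mathcal F_j$ containing $x$.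

**Definition (the sets $\Theta_n$ and the transforms $\mathcal T_\theta$).** For $n\ge1$ let $\Theta_n\subset\{-1,1\}^{\mathbb N}$ be the set of sequences $\theta=(\theta_j)_{j\ge1}$ with at most $n$ indices $j$ such that $\theta_{j+1}\ne\theta_j$. Put $\mathcal T_\theta f=\sum_{j\ge1}\theta_jd_jf$.

The set $\Theta_n$ is countable, since $\theta$ is given by its first sign and the places of its changes. It is closed: if a coordinatewise limit had $n+1$ changes, so would the approximating sequences from some point on. Hence $\Theta_n$ is a countable compact metrizable space. For example, $\Theta_1$ consists of $\pm$ the constant sequence $\mathbf 1$ and $\pm$ the sequences $\theta^{(p)}$ equal to $1$ up to $p$ and $-1$ afterwards. It is infinite, and $\theta^{(p)}\to\mathbf 1$.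

If $\theta\in\Theta_n$ is constant on the intervals $(b_{l-1},b_l]$ with $0=b_0<\dots<b_s=\infty$, $s\le n+1$, then $\mathcal T_\theta=\sum_{l=1}^s\pm(E_{b_l}-E_{b_{l-1}})$ with $E_\infty=I$ (so $\mathcal T_\theta$ kills constants). Therefore
$$\|\mathcal T_\theta\|_{L_1\to L_1}\le2(n+1).\tag{2}$$
Also
$$E_i\mathcal T_\theta=\mathcal T_\theta E_i=\sum_{j\le i}\theta_jd_j,\quad\text{of norm}\le2i\text{ on }L_1\text{ and on }L_\infty.\tag{3}$$
The $E_j$ are self-adjoint. So for bounded $\mathcal F_i$-measurable $\varphi$ and $f\in L_1$,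
$$\int\varphi\,\mathcal T_\theta E_if\,d\lambda=\int(\mathcal T_\theta\varphi)\,f\,d\lambda.\tag{4}$$

The transforms can enlarge the $L_1$-norm by a factor of order $n$. This is the content of the following lemma.

**Lemma 2 (alternating chains).** Let $G_0\supset G_1\supset\dots\supset G_n$ be measurable with $\lambda(G_i)=2^{-i}\lambda(G_0)>0$. Put $g_i=1_{G_i}/\lambda(G_i)$ and $e_i=g_i-g_{i-1}$. Then $\sum_{i=1}^ne_i=g_n-g_0$ has norm at most $2$, while $F=\sum_{i=1}^n(-1)^ie_i$ satisfies $\|F\|_1\ge n/2$.

**Proof.** The first claim is clear. On $G_{i-1}\setminus G_i$ the function $\lambda(G_0)e_l$ equals $2^l-2^{l-1}=2^{l-1}$ for $l<i$, equals $-2^{i-1}$ for $l=i$, and vanishes for $l>i$. So there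
$$\lambda(G_0)F=\sum_{1\le l<i}(-1)^l2^{l-1}-(-1)^i2^{i-1}.$$
For $i=1$ this is $1$. For $i\ge2$ the term $l=i-1$ is $(-1)^{i-1}2^{i-2}$, of the same sign as the last term $(-1)^{i-1}2^{i-1}$, and the remaining terms have total modulus at most $\sum_{1\le l<i-1}2^{l-1}<2^{i-2}$. So $\lambda(G_0)|F|\ge2^{i-1}$ on $G_{i-1}\setminus G_i$ in all cases. This set has measure $2^{-i}\lambda(G_0)$, so it contributes at least $\frac12$ to $\|F\|_1$. Sum over $i\le n$. $\square$

For $n=2$ and $\lambda(G_0)=1$ we have $F=g_2-2g_1+g_0$. Its values are $1$, $-3$, $1$ on $G_0\setminus G_1$, $G_1\setminus G_2$, $G_2$, and the norm is $\frac12+\frac34+\frac14=\frac32$.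

If $G_i=\{x_1=\dots=x_i=0\}$, then $e_i=d_ig_n$. So $F=\mathcal T_\theta g_n$ for any $\theta\in\Theta_n$ with $\theta_j=(-1)^j$ for $j\le n$ (and constant afterwards). This gives $\|\mathcal T_\theta\|_{L_1\to L_1}\ge n/2$, so (2) has the right order.

Here is how this can destroy embeddings. Suppose $S$ is a bounded operator from $L_1$ into a quotient of $L_1$, and suppose $S$ lifts to an operator $R$ into $L_1$ itself. Choose a chain whose sets split so finely, one after the other, that the functions $Re_i$ live almost in successive blocks $E_{j_i}-E_{j_{i-1}}$. Then $RF\approx\mathcal T_\theta w$ with $w=R(g_n-g_0)$, $\|w\|\le2\|R\|$, while $\|F\|\ge n/2$. If in the quotient every $\mathcal T_\theta w$, $\theta\in\Theta_n$, has norm at most $\kappa_n\|w\|$ with $\kappa_n=o(n)$, then $\|SF\|/\|F\|\to0$. So the plan is to build $Z$ so that transforms become cheap modulo $Z$, with $Z$ still a dual space.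

## Charging $\kappa_n$ for a transform: the spaces $V_n$ and the failure of a single layer

The most direct plan uses an extra copy of $L_1$ for each pair $(n,\theta)$. Put into $Z$ all vectors with $\mathcal T_\theta v$ in the main copy and $\kappa_nv$ in the copy number $(n,\theta)$, $v\in L_1$. Modulo $Z$ the vector $\mathcal T_\theta v$ then has norm at most $\kappa_n\|v\|$, as wanted. But for fixed $(n,\theta)$ the vectors just described form a subspace isomorphic to $L_1$, because by (2) their norms lie between $\kappa_n\|v\|$ and $(\kappa_n+2n+2)\|v\|$. So $Z$ contains $L_1$ and cannot be isomorphic to a dual.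

We can repair this, because the vectors $w$ that we need are not arbitrary: $w=R(g_n-g_0)$ will be bounded by a constant times $2^n$. For such $w$ the number $4^{-n}\|w\|_2$ is negligible, so we can charge in a reflexive space.

**Definition (the spaces $V_n$ and the maps $J_n$).** For $n\ge1$ let $V_n$ be $L_2$ with the norm $\|v\|_{(n)}=\|v\|_1+4^{-n}\|v\|_2$. Let $\Psi:L_2\to L_1$ be the linear map that sends an orthonormal basis to $\sqrt{\pi/2}$ times an i.i.d. standard Gaussian sequence on $\Delta$. For $x=(x_1,x_2,\dots)$ put $x'=(x_2,x_3,\dots)$ and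
$$J_nv(x)=\begin{cases}2\,v(x'),&x_1=0,\\ 2\cdot4^{-n}(\Psi v)(x'),&x_1=1.\end{cases}$$

The norm of $V_n$ is equivalent to that of $L_2$, so $V_n$ is reflexive and separable. The function $\Psi v$ is Gaussian with variance $\|\Psi v\|_2^2=\frac\pi2\|v\|_2^2$, and a standard Gaussian has first absolute moment $\sqrt{2/\pi}$, so $\|\Psi v\|_1=\|v\|_2$. Hence $J_n$ is an isometric embedding of $V_n$ into $L_1$: the two halves of $\Delta$ contribute $\|v\|_1$ and $4^{-n}\|v\|_2$. For instance, $J_n1$ is $2$ on one half and a small Gaussian on the other, with norm $1+4^{-n}$. Further,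
$$\|J_nv\|_2^2=2\big(1+16^{-n}\tfrac\pi2\big)\|v\|_2^2\le4\|v\|_2^2,\qquad\text{so}\quad\|J_nv\|_2\le2\cdot4^n\|v\|_{(n)}.$$
Put $\delta_m=2^{-8}16^{-m}$ for $m\ge0$. By Cauchy–Schwarz, since $\delta_n^{1/2}=2^{-4}4^{-n}$,
$$\int_B|J_nv|\,d\lambda\le\lambda(B)^{1/2}\,2\cdot4^n\|v\|_{(n)}\le\tfrac18\|v\|_{(n)}\qquad\text{if }\lambda(B)\le\delta_n.\tag{5}$$

So the second plan is: let $Z^{(1)}$ be the closed span of the vectors with $\mathcal T_\theta v$ in the main copy and $\kappa_nJ_nv$ in copy $(n,\theta)$. This fails as well, now because of the new copies. Fix $(n,\theta)$. The coordinate at $(n,\theta)$ of any element of $Z^{(1)}$ is of the form $J_nv$. If $\lambda(G)\le\delta_n$ and $f\in L_1(G)$ is placed in that copy, then (1) and (5) show that its distance to $Z^{(1)}$ is at least $\|f\|$. So the quotient contains $L_1(G)$.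

The new copies therefore need transforms of their own, charged to further copies, and so on: the copies must form a tree. At a copy $\alpha$ beyond the first level, an element of $Z$ will then look like
$$J_mv_\alpha\ +\ \sum_{n}\kappa_n^{-1}\sum_{\theta\in\Theta_n}\mathcal T_\theta v_{\alpha\cdot(n,\theta)},$$
the charge of an earlier transform plus the results of new ones. To see that $Z$ is a dual space we want to recover the charges $v$ from these sums. One would treat the second term as a perturbation of the first, and this is where a norm estimate breaks down. For $\theta$ alternating up to $n$ as above, $\|\mathcal T_\theta g_n\|_1\ge n/2$, while $\|g_n\|_{(n)}=1+4^{-n}2^{n/2}\le2$. So the ratio $\kappa_n^{-1}\|\mathcal T_\theta v\|_1/\|v\|_{(n)}$ is as large as $n/(4\kappa_n)$, which is unbounded precisely because we need $\kappa_n=o(n)$.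

The way past this is to estimate the perturbation only through well-chosen test functions. Against a test function $\varphi$, what matters by (4) is $\|\mathcal T_\theta\varphi\|_\infty$. For a bounded martingale, large oscillations happen often only on a small set. If we stop the martingale $E_j\varphi$ before it has oscillated too much, then $\|\mathcal T_\theta\varphi\|_\infty$ becomes $o(n)$, uniformly in $\theta\in\Theta_n$, and $\varphi$ is changed only on a small set. On small sets $J_mv$ has little mass, by (5).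

## Stopping a bounded martingale before it oscillates too often

For $m\ge0$ and $k,n\ge1$ let
$$r_{m,k}=\lceil4\cdot8^k/\delta_m\rceil,\qquad\kappa_{m,n}=8\min_{k\ge1}\big[(n+1)2^{-k}+2r_{m,k}\big].\tag{6}$$
For fixed $m$ we have $\kappa_{m,n}\ge1$, $\kappa_{m,n}/n\to0$ and $\kappa_{m,n}\to\infty$ as $n\to\infty$. The first is clear. For the second, $\limsup_n\kappa_{m,n}/n\le8\cdot2^{-k}$ for each $k$. For the third, given $L$, only finitely many $k$ have $2r_{m,k}\le L$, and for those $(n+1)2^{-k}\to\infty$.

**Definition (greedy times and the stopping time $\tau$).** Let $(X_j)_{j\ge0}$ be a real process on $\Delta$ adapted to $(\mathcal F_j)$, and $k\ge1$. Put $\sigma_0=0$ and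
$$\sigma_{l+1}=\min\{j>\sigma_l:|X_j-X_{\sigma_l}|\ge2^{-k-1}\}\qquad(\min\emptyset=\infty),$$
and let $\hat N_k(j)=\#\{l\ge1:\sigma_l\le j\}$. For $m\ge0$ put
$$\tau=\min\{j:\hat N_k(j)\ge r_{m,k}\text{ for some }k\ge1\}\in\mathbb N\cup\{\infty\}.$$

For example, with $k=1$ (threshold $\frac14$), the path $0,\frac18,\frac14,\frac38,0,0,\dots$ has greedy times $\sigma_1=2$, $\sigma_2=4$, $\sigma_3=\infty$. Since $\hat N_k(j)$ is $\mathcal F_j$-measurable, $\tau$ is a stopping time. As $\hat N_k(0)=0$, we have $\tau\ge1$.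

**Lemma 3 (stopping).** Fix $m,i\ge0$. Let $(X_j)_{j\ge0}$ be a $\lambda$-martingale for $(\mathcal F_j)$ with $|X_j|\le1$, and let $\varphi=X_{i\wedge\tau}$. Then:

(a) $|\varphi|\le1$, $\varphi$ is $\mathcal F_i$-measurable, and $E_j\varphi=X_{j\wedge\tau}$ for $j\le i$.

(b) $\|\mathcal T_\theta\varphi\|_\infty\le\kappa_{m,n}/8$ for all $n\ge1$ and $\theta\in\Theta_n$.

(c) If $P$ is a probability on $\mathcal F_i$ under which $(X_j)_{j\le i}$ is a martingale with $|X_j|\le1$, or a submartingale with values in $[0,1]$, then $P(\tau\le i)\le\delta_m$.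

**Proof of (a).** This is optional stopping: $(X_{j\wedge\tau})_j$ is a martingale.

**Proof of (b).** The purpose is to bound a sum of at most $n+1$ increments by counting the large ones. Fix $x$ and put $y_j=X_{j\wedge\tau\wedge i}(x)$. This is $E_j\varphi(x)$ for $j\le i$, by (a), and $E_j\varphi=\varphi$ for $j\ge i$. Cutting the blocks of $\theta$ at $i$, we get
$$\mathcal T_\theta\varphi(x)=\sum_{l=1}^s\pm(y_{b_l}-y_{b_{l-1}}),\qquad0=b_0<\dots<b_s=i,\quad s\le n+1$$
(an empty sum if $i=0$). Fix $k$. The terms of modulus less than $2^{-k}$ contribute at most $(n+1)2^{-k}$.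

Now suppose $a<b$ and $|y_b-y_a|\ge2^{-k}$. Then $(a,b]$ contains a greedy time $\sigma_l$, $l\ge1$, of the sequence $y$. Otherwise, let $\sigma_l\le a$ ($l\ge0$) be the last greedy time up to $a$. No greedy time occurs in $(\sigma_l,b]$, so both $y_a$ and $y_b$ are at distance less than $2^{-k-1}$ from $y_{\sigma_l}$, and $|y_b-y_a|<2^{-k}$, a contradiction.

The greedy times of $y$ with $l\ge1$ are exactly those of the path $X(x)$ that are at most $\tau\wedge i$. Indeed, the two sequences agree up to time $\tau\wedge i$. Afterwards $y$ is constant with the value $y_{\tau\wedge i}$, which is either taken at a greedy time or within less than $2^{-k-1}$ of the value at the last greedy time. Their number is at most $r_{m,k}$, because $\hat N_k\le r_{m,k}-1$ before $\tau$ and $\hat N_k$ grows by at most $1$ per step. The blocks $(b_{l-1},b_l]$ are disjoint, so at most $r_{m,k}$ terms have modulus at least $2^{-k}$, and each term has modulus at most $2$. Altogether $|\mathcal T_\theta\varphi(x)|\le(n+1)2^{-k}+2r_{m,k}$. Minimize over $k$.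

**Proof of (c).** The purpose is to bound the expected number of greedy times by an energy. Let $\sigma\le\sigma'\le i$ be stopping times. Then
$$E_P(X_{\sigma'}-X_\sigma)^2=E_P[X_{\sigma'}^2-X_\sigma^2]-2E_P[X_\sigma(X_{\sigma'}-X_\sigma)]\le E_P[X_{\sigma'}^2-X_\sigma^2].$$
For the inequality, write $X_\sigma(X_{\sigma'}-X_\sigma)=\sum_{j<i}X_\sigma1_{\{\sigma\le j<\sigma'\}}(X_{j+1}-X_j)$. The factor $X_\sigma1_{\{\sigma\le j<\sigma'\}}$ is bounded and $\mathcal F_j$-measurable. So the expectation is $0$ for a martingale, and it is $\ge0$ for a submartingale with nonnegative values.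

Apply this to $\sigma_{l-1}\wedge i\le\sigma_l\wedge i$ for $l=1,\dots,i$ and add. The right sides telescope to at most $1$, and each $l\ge1$ with $\sigma_l\le i$ (which forces $l\le i$) contributes at least $(2^{-k-1})^2$ on the left. So $4^{-k-1}E_P\hat N_k(i)\le1$, and by Markov's inequality
$$P(\hat N_k(i)\ge r_{m,k})\le4^{k+1}/r_{m,k}\le2^{-k}\delta_m.$$
Since $\hat N_k$ is nondecreasing in time, $\{\tau\le i\}=\bigcup_{k\ge1}\{\hat N_k(i)\ge r_{m,k}\}$. Sum over $k\ge1$. $\square$

In (c) the measure $P$ need not be $\lambda$. We shall use $P=\lambda$ once, and once a measure that is singular on $\Delta$.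

## A tree of copies of $L_1$ and the space $\mathcal Z$

**Definition (the tree).** Let $\mathcal S$ be the set of finite sequences $a=(n_1,\dots,n_l)$, $l\ge0$, of positive integers. Put $m(a)=n_l$, the last entry, and $m(\emptyset)=0$. Let $\Theta_a=\Theta_{n_1}\times\dots\times\Theta_{n_l}$, with $\Theta_\emptyset$ a point. Let $\mathcal A$ be the set of pairs $\alpha=(a,\vartheta)$ with $a\in\mathcal S$, $\vartheta\in\Theta_a$, and write $m(\alpha)=m(a)$. The successors of $\alpha=(a,\vartheta)$ are
$$\alpha\cdot(n,\theta)=(an,(\vartheta,\theta)),\qquad n\ge1,\ \theta\in\Theta_n.$$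

Each $\Theta_a$ is countable, compact and metrizable, and $\mathcal A$ is countable. There is one root, with $a=\emptyset$. Its successors are the pairs $((n),\theta)$ with $\theta\in\Theta_n$. The successors of $((n),\theta)$ are the pairs $((n,n'),(\theta,\theta'))$ with $\theta'\in\Theta_{n'}$. Every $\beta$ other than the root is a successor of exactly one $\alpha$.

Put
$$\mathcal M=\Big(\bigoplus_{a}M(\Theta_a\times\Delta)\Big)_{\ell_1},\qquad U=\Big(\bigoplus_{a\ne\emptyset}\ell_1(\Theta_a;V_{m(a)})\Big)_{\ell_1}.$$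
As $\Theta_a$ is countable, $M(\Theta_a\times\Delta)=\ell_1(\Theta_a;M(\Delta))$. So an element of $\mathcal M$ is a family $\nu=(\nu_\alpha)_{\alpha\in\mathcal A}$ in $M(\Delta)$ with $\|\nu\|=\sum\|\nu_\alpha\|<\infty$. An element of $U$ is a family $v=(v_\beta)$, $\beta=(b,\cdot)$, $b\neq\emptyset$, with $v_\beta\in V_{m(\beta)}$ and $\|v\|_U=\sum\|v_\beta\|_{(m(\beta))}<\infty$.

**Definition (the space $\mathcal Z$).** $\mathcal Z$ is the set of $(\nu,v)\in\mathcal M\oplus_1U$ such that for all $\alpha=(a,\vartheta)\in\mathcal A$ and $i\ge0$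
$$E_i\nu_\alpha=E_iJ_{m(\alpha)}v_\alpha+\sum_{n\ge1}\kappa_{m(\alpha),n}^{-1}\sum_{\theta\in\Theta_n}\mathcal T_\theta E_iv_{\alpha\cdot(n,\theta)},\tag{7}$$
where the first term on the right is absent if $a=\emptyset$.

The sum converges absolutely: by (3) and $\kappa\ge1$ its terms have total norm at most $2i\sum\|v_{\alpha\cdot(n,\theta)}\|_1\le2i\|v\|_U$. The condition is imposed level by level, after applying $E_i$, because without $E_i$ the sum need not converge in $L_1$.

**Example 4 (one transform).** Fix $\alpha\in\mathcal A$, $n\ge1$, $\theta\in\Theta_n$ and $w\in L_2$, and let $\beta=\alpha\cdot(n,\theta)$. Let $v$ have the single nonzero coordinate $v_\beta=\kappa_{m(\alpha),n}w$. Let $\nu$ have $\mathcal T_\theta w$ in coordinate $\alpha$, $\kappa_{m(\alpha),n}J_nw$ in coordinate $\beta$, and $0$ elsewhere. Then $(\nu,v)\in\mathcal Z$. At $\alpha$, (7) reads $E_i\mathcal T_\theta w=\mathcal T_\theta E_iw$, which is (3). At $\beta$, where $m(\beta)=n$, it reads $E_i\nu_\beta=E_iJ_nv_\beta$. At every other index both sides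 are $0$, as $\beta$ has no other predecessor.

Let $H=L_1(\Gamma)$ with $\Gamma=\mathcal A\times\Delta$ (counting measure times $\lambda$). We view $H$ as the subspace of all $\nu\in\mathcal M$ with $\nu_\alpha\ll\lambda$ for all $\alpha$. Since $\Gamma$ is $\sigma$-finite, separable and atomless, $H$ is isometric to $L_1[0,1]$. The subspace of the theorem will be
$$Z=\{\nu:(\nu,v)\in\mathcal Z\}.$$
Three things have to be shown: $\nu$ controls $v$; $\mathcal Z$ is weak$^*$-closed in a dual space, so that $Z$ is a dual; and $Z\subset H$, although measures were allowed in the definition.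

## The charges $v$ are controlled by $\nu$

**Step A.** *For $(\nu,v)\in\mathcal Z$ we have $\|v\|_U\le\frac85\|\nu\|$.*

The step makes $\nu\mapsto v$ well defined and bounded. It is the perturbation argument that failed in norm, now done with stopped test functions.

Let $\alpha=(a,\vartheta)$ with $a\ne\emptyset$, let $m=m(\alpha)\ge1$ and $\epsilon>0$. Since $E_iJ_mv_\alpha\to J_mv_\alpha$ in $L_1$ and $\|J_mv_\alpha\|_1=\|v_\alpha\|_{(m)}$, we may choose $i$ with $\|E_iJ_mv_\alpha\|_1\ge\|v_\alpha\|_{(m)}-\epsilon$. Put $\psi=\operatorname{sgn}(E_iJ_mv_\alpha)$ and $X_j=E_j\psi$, and let $\varphi=X_{i\wedge\tau}$ be as in Lemma 3 with this $m$ and $i$. As $\psi$ is $\mathcal F_i$-measurable, $X_i=\psi$, so $\varphi=\psi$ off $B=\{\tau\le i\}\in\mathcal F_i$. By Lemma 3(c) with $P=\lambda$, $\lambda(B)\le\delta_m$. Since $B\in\mathcal F_i$, $\int_B|E_iJ_mv_\alpha|\le\int_B|J_mv_\alpha|$, and (5) gives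
$$\int\varphi\,E_iJ_mv_\alpha\,d\lambda\ge\|E_iJ_mv_\alpha\|_1-2\int_B|J_mv_\alpha|\,d\lambda\ge\tfrac34\|v_\alpha\|_{(m)}-\epsilon.$$
For a successor $\beta=\alpha\cdot(n,\theta)$, (4) and Lemma 3(b) give
$$\Big|\int\varphi\,\mathcal T_\theta E_iv_\beta\,d\lambda\Big|=\Big|\int(\mathcal T_\theta\varphi)v_\beta\,d\lambda\Big|\le\tfrac18\kappa_{m,n}\|v_\beta\|_1.$$
Integrate (7) against $\varphi$. The factor $\kappa_{m,n}$ cancels, and
$$\|\nu_\alpha\|\ge\Big|\int\varphi\,E_i\nu_\alpha\,d\lambda\Big|\ge\tfrac34\|v_\alpha\|_{(m)}-\epsilon-\tfrac18\sum_{\beta\text{ successor of }\alpha}\|v_\beta\|_{(m(\beta))}.$$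
Let $\epsilon\to0$ and sum over all $\alpha$ with $a\ne\emptyset$. Each $\beta$ has only one predecessor, so the last terms add up to at most $\frac18\|v\|_U$. Hence $\|\nu\|\ge(\frac34-\frac18)\|v\|_U=\frac58\|v\|_U$. $\square$

## $\mathcal Z$ is weak$^*$-closed, and $Z$ is a dual space

We need a predual of $\mathcal M\oplus_1U$ in which the conditions (7) are tests by elements of the predual. For the index set $\Theta_n$ one might first take $\ell_1(\Theta_n;V_n)=c_0(\Theta_n;V_n^*)^*$. This does not work: testing (7) on an atom $I$ of $\mathcal F_i$, $i\ge1$, involves the functions $\theta\mapsto\mathcal T_\theta1_I$. Such a function takes one and the same nonzero value at infinitely many $\theta$, namely at those that agree up to $i$, so it is not in $c_0$. But it is continuous on $\Theta_n$. So we use $C(\Theta_n;V_n^*)$, and here it pays that $\Theta_n$ is compact and countable.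

**Lemma 5 (duality).** If $K$ is a countable compact metrizable space and $Y$ a Banach space, then $C(K;Y)^*=\ell_1(K;Y^*)$ isometrically, with $\langle f,\mu\rangle=\sum_{t\in K}\mu_t(f(t))$.

**Proof.** Each $\mu\in\ell_1(K;Y^*)$ defines a functional of norm at most $\|\mu\|$. Conversely, let $\Lambda\in C(K;Y)^*$. For $y\in Y$ the map $\chi\mapsto\Lambda(\chi\otimes y)$, $\chi\in C(K)$, is a measure on the countable space $K$, that is, a family $(\mu_t(y))_{t}\in\ell_1(K)$ with $\Lambda(\chi\otimes y)=\sum_t\chi(t)\mu_t(y)$. It depends linearly on $y$, and $|\mu_t(y)|\le\|\Lambda\|\|y\|$, so $\mu_t\in Y^*$.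

The space $K$ is zero-dimensional: for a metric $d$ and a point $t$, all but countably many $r>0$ are not of the form $d(s,t)$, and for such $r$ the ball $\{s:d(s,t)<r\}$ is clopen. Given distinct $t_1,\dots,t_p\in K$ and $y_1,\dots,y_p$ in the unit ball of $Y$, choose clopen neighbourhoods $C_i^q\downarrow\{t_i\}$ as $q\to\infty$, disjoint for different $i$. The function $\sum_i1_{C_i^q}\otimes y_i$ has norm at most $1$, so
$$\|\Lambda\|\ge\Big|\Lambda\Big(\sum_i1_{C_i^q}\otimes y_i\Big)\Big|=\Big|\sum_i\sum_{t\in C_i^q}\mu_t(y_i)\Big|\ \longrightarrow\ \Big|\sum_i\mu_{t_i}(y_i)\Big|\qquad(q\to\infty).$$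
Taking suprema over the $y_i$ and then over the finite sets $\{t_i\}$ gives $\sum_t\|\mu_t\|\le\|\Lambda\|$. The functionals $\Lambda$ and $\mu$ agree on finite sums $\sum1_{C_i}\otimes y_i$ with $C_i$ clopen. By zero-dimensionality and uniform continuity these are dense in $C(K;Y)$. So $\Lambda=\mu$. $\square$

**Step B.** *$\mathcal Z$ is a weak$^*$-closed subspace of the dual of a separable space, and $Z$, with the norm of $\mathcal M$, is complete and isometric to $W^*$ for a separable Banach space $W$.*

The step produces the predual. Let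
$$\mathcal E=\Big(\bigoplus_aC(\Theta_a\times\Delta)\Big)_{c_0}\oplus_\infty\Big(\bigoplus_{a\ne\emptyset}C(\Theta_a;V_{m(a)}^*)\Big)_{c_0}.$$
It is separable, since $V_n^*$ is separable. The dual of a $c_0$-sum is the $\ell_1$-sum of the duals, so by Lemma 5 and $V_n^{**}=V_n$ we get $\mathcal E^*=\mathcal M\oplus_1U$.

Both sides of (7) are $\mathcal F_i$-measurable, so (7) holds if and only if its integrals over all atoms $I$ of $\mathcal F_i$ agree. By (4), $\int_I\mathcal T_\theta E_iv=\langle\mathcal T_\theta1_I,v\rangle$, where a bounded function $g$ acts on $V_n$ by $\langle g,v\rangle=\int gv\,d\lambda$. So (7) holds for all $\alpha$ and $i$ if and only if for all $a\in\mathcal S$, $\chi\in C(\Theta_a)$, $i\ge0$ and atoms $I$ of $\mathcal F_i$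
$$\sum_{\vartheta\in\Theta_a}\chi(\vartheta)\Big[\nu_{(a,\vartheta)}(I)-\langle J_{m(a)}^*1_I,v_{(a,\vartheta)}\rangle-\sum_n\kappa_{m(a),n}^{-1}\sum_{\theta\in\Theta_n}\langle\mathcal T_\theta1_I,v_{(an,(\vartheta,\theta))}\rangle\Big]=0\tag{8}$$
(the term with $J$ is absent if $a=\emptyset$). Indeed, the bracket is an absolutely summable family in $\vartheta$: its three parts have $\ell_1$-norms at most $\|\nu\|$, $\|v\|_U$ and $2i\|v\|_U$. So it is a measure on $\Theta_a$, and it vanishes if and only if all $\chi\in C(\Theta_a)$ annihilate it.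

The left side of (8) is the pairing of $(\nu,v)$ with the element of $\mathcal E$ that has the following components, and $0$ elsewhere:

* in $C(\Theta_a\times\Delta)$: $\chi\otimes1_I$;
* in $C(\Theta_a;V_{m(a)}^*)$, if $a\ne\emptyset$: $-\chi\otimes J_{m(a)}^*1_I$;
* in $C(\Theta_{an};V_n^*)$, for each $n\ge1$: $(\vartheta,\theta)\mapsto-\kappa_{m(a),n}^{-1}\chi(\vartheta)\mathcal T_\theta1_I$.

We check that this is an element of $\mathcal E$. The last map is continuous, because $\mathcal T_\theta1_I=\sum_{j\le i}\theta_jd_j1_I$ depends only on $\theta_1,\dots,\theta_i$. Since $\|\cdot\|_{(n)}\ge\|\cdot\|_1$, the norm of a bounded function in $V_n^*$ is at most its sup norm. So by (3) the last component has norm at most $2i\|\chi\|_\infty\kappa_{m(a),n}^{-1}$. This tends to $0$ as $n\to\infty$, because $\kappa_{m(a),n}\to\infty$; hence the $c_0$-condition holds.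

So $\mathcal Z$ is an intersection of kernels of elements of $\mathcal E$. It is weak$^*$-closed, and $\mathcal Z=(\mathcal E/\mathcal Z_\perp)^*$, where $\mathcal Z_\perp\subset\mathcal E$ is the pre-annihilator.

It remains to pass from the norm $\|\nu\|+\|v\|_U$ to $\|\nu\|$. By Step A, $\|\nu\|\le\|\nu\|+\|v\|_U\le\frac{13}5\|\nu\|$ on $\mathcal Z$. So $(\nu,v)\mapsto\|\nu\|$ is an equivalent norm on $\mathcal Z$. Its unit ball $\mathcal B=\{(\nu,v)\in\mathcal Z:\|\nu\|\le1\}$ is weak$^*$-closed, because $\nu\mapsto\|\nu\|$ is a dual norm and hence weak$^*$ lower semicontinuous. Then $|x|=\sup_{b\in\mathcal B}|b(x)|$ is an equivalent norm on $\mathcal E/\mathcal Z_\perp$, and by the bipolar theorem its dual unit ball is $\mathcal B$. Let $W$ be $\mathcal E/\mathcal Z_\perp$ with the norm $|\cdot|$; it is separable. By Step A, $\nu=0$ forces $v=0$, so $(\nu,v)\mapsto\nu$ is a bijection of $\mathcal Z$ onto $Z$. It is an isometry from $W^*$ onto $Z$ with the norm of $\mathcal M$. $\square$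

## No singular measures in $Z$

**Step C.** *$Z\subset H$: for all $(\nu,v)\in\mathcal Z$ and $\alpha\in\mathcal A$ we have $\nu_\alpha\ll\lambda$.*

The step puts $Z$ into an $L_1$-space. A priori the infinite sum in (7) could produce a singular measure in the limit $i\to\infty$. We show that a singular part would be seen by a stopped test function, while the tail of the sum is not.

**Step C1: removing the absolutely continuous part.** This step reduces (7) to the tail of the sum. Fix $(\nu,v)\in\mathcal Z$ and $\alpha=(a,\vartheta)$, let $m=m(\alpha)$, and suppose the singular part $\nu_s$ of $\nu_\alpha$ is nonzero. Replacing $(\nu,v)$ by $-(\nu,v)$ if needed, we may assume $A:=\|\nu_s^+\|>0$. Choose $n_0$ with $\sum_{n>n_0}\sum_{\theta\in\Theta_n}\|v_{\alpha\cdot(n,\theta)}\|_1<A/10$ and put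
$$\nu'=\nu_\alpha-J_mv_\alpha-\sum_{n\le n_0}\kappa_{m,n}^{-1}\sum_{\theta\in\Theta_n}\mathcal T_\theta v_{\alpha\cdot(n,\theta)}$$
(without $J_mv_\alpha$ if $a=\emptyset$). By (2) the sum converges absolutely in $L_1$, with total norm at most $2(n_0+1)\|v\|_U$. So $\nu'=h\,d\lambda+\nu_s$ with $h\in L_1$. By (7) and (3), $E_i\nu'=\sum_{n>n_0}\kappa_{m,n}^{-1}\sum_{\theta}\mathcal T_\theta E_iv_{\alpha\cdot(n,\theta)}$. Hence, by (4), for every $i$ and every $\mathcal F_i$-measurable $\varphi$ that satisfies the conclusion (b) of Lemma 3 for this $m$,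
$$\Big|\int\varphi\,d\nu'\Big|=\Big|\int\varphi\,E_i\nu'\,d\lambda\Big|\le\tfrac18\sum_{n>n_0}\sum_\theta\|v_{\alpha\cdot(n,\theta)}\|_1\le\frac A{80}.\tag{9}$$

**Step C2: a measure $\rho$ whose density martingale is unbounded.** This step isolates most of $\nu_s^+$. Since $\nu_s^+\perp\nu_s^-$ and clopen sets approximate Borel sets in $|\nu_s|$-measure, there is a clopen set $O$, say $O\in\mathcal F_{j^*}$, with $\nu_s^-(O)<A/100$ and $\nu_s^+(\Delta\setminus O)<A/100$. Let $\rho=\nu_s^+|_O$, so $\|\rho\|\ge\frac{99}{100}A$, and let $D_j=E_j\rho\ge0$.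

We claim $\sup_jD_j=\infty$ $\rho$-almost everywhere. Otherwise $\{\sup_jD_j\le C\}$ has positive $\rho$-measure for some $C<\infty$. As $\rho$ is carried by a $\lambda$-null set, inner regularity gives a compact $K$ with $\lambda(K)=0$, $\rho(K)>0$ and $\sup_jD_j\le C$ on $K$. Let $K_j$ be the union of the atoms of $\mathcal F_j$ that meet $K$. Then $K_j\downarrow K$, and $D_j\le C$ on $K_j$ because $D_j$ is constant on atoms. So $\rho(K)\le\rho(K_j)\le C\lambda(K_j)\to C\lambda(K)=0$, a contradiction.

**Step C3: a bounded martingale that is large $\rho$-almost everywhere.** This step builds the process to be stopped. Note that $D_{j+1}\le2D_j$. For $M>\|\rho\|=D_0$ let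
$$T=\min\{j:D_j\ge M\},\qquad X_j=D_{j\wedge T}/(2M).$$
When $T<\infty$ we have $T\ge1$ and $D_T\le2D_{T-1}<2M$. So $X$ is a $\lambda$-martingale with values in $[0,1]$.

Let $P=\rho/\|\rho\|$, so that $dP=\|\rho\|^{-1}D_j\,d\lambda$ on $\mathcal F_j$. Under $P$ the process $X$ is a submartingale. Indeed, let $Y\ge0$ be bounded and $\mathcal F_j$-measurable. On $\{T\le j\}$ we have $X_{j+1}=X_j$. On $\{T>j\}\in\mathcal F_j$ we have $X_{j+1}=D_{j+1}/(2M)$, and conditional Jensen gives
$$\int_{\{T>j\}}X_{j+1}Y\,d\rho=\int_{\{T>j\}}\frac{D_{j+1}^2}{2M}Y\,d\lambda\ge\int_{\{T>j\}}\frac{D_j^2}{2M}Y\,d\lambda=\int_{\{T>j\}}X_jY\,d\rho.$$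

**Step C4: testing $\nu'$.** This step contradicts (9). Let $\varphi_i=X_{i\wedge\tau}$ as in Lemma 3, with this $m$ ($\tau$ does not depend on $i$). By Lemma 3(b), inequality (9) holds for $\varphi_i$. By Lemma 3(c) for the submartingale $X$ under $P$, we have $P(\tau\le i)\le\delta_m$ for every $i$, so $\rho(\tau<\infty)\le\delta_m\|\rho\|\le\|\rho\|/100$. We estimate the three parts of $\int\varphi_i\,d\nu'=\int\varphi_i\,d\nu_s^+-\int\varphi_i\,d\nu_s^-+\int\varphi_ih\,d\lambda$.

The first part is large. On $\{T\le i,\ \tau>i\}$ we have $\varphi_i=D_T/(2M)\ge\frac12$. As $T<\infty$ $\rho$-a.e. by Step C2, and $\varphi_i\ge0$, $\nu_s^+\ge\rho$,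
$$\liminf_i\int\varphi_i\,d\nu_s^+\ge\tfrac12\big(1-\tfrac1{100}\big)\|\rho\|\ge\tfrac25A.$$

The second is small. Let $\eta_M=\max_{j\le j^*}\|D_j\|_\infty/(2M)$. On $\Delta\setminus O$ we have $D_j=0$ for $j\ge j^*$, so $0\le\varphi_i\le\eta_M$ there. Hence $\int\varphi_i\,d\nu_s^-\le A/100+\eta_M\|\nu_s^-\|\le A/50$ for all $i$, if $M$ is large.

The third is small. We have $0\le\varphi_i\le1$ and $\int\varphi_i\,d\lambda=X_0=\|\rho\|/(2M)$. So for every $L>0$
$$\Big|\int\varphi_ih\,d\lambda\Big|\le\int_{\{|h|>L\}}|h|\,d\lambda+\frac{L\|\rho\|}{2M}\le\frac A{100}$$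
for all $i$, for a suitable $L$ and then $M$ large.

Fix such an $M$. Then $\liminf_i\int\varphi_i\,d\nu'\ge(\frac25-\frac1{50}-\frac1{100})A>A/80$, contradicting (9). $\square$

We have reached the first half of the theorem: $Z$ is a closed subspace of $H\cong L_1[0,1]$, isometric to $W^*$, with $W$ separable.

## Lifting operators from $H^N/Z^N$ to $H^N$

To cover complex scalars later, let $N\in\{1,2\}$, let $\Gamma_N=\{1,\dots,N\}\times\mathcal A\times\Delta$, let $H^N=L_1(\Gamma_N)$ be the $\ell_1$-sum of $N$ copies of $H$, and let $Z^N\subset H^N$ be the $\ell_1$-sum of $N$ copies of $Z$. Let $q:H^N\to H^N/Z^N$ be the quotient map. For Theorem 1 only $N=1$ is needed. From here on, $L_1$ as a domain means $L_1(\Delta)$.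

**Step D (lifting, Lindenstrauss).** *Every bounded $S:L_1\to H^N/Z^N$ has the form $S=qR$ with $R:L_1\to H^N$ bounded.*

The step replaces an operator into the quotient, of which we know little, by an operator into an $L_1$-space. It uses once more that $Z$ is a dual.

The space $Z^N$ is isometric to a dual space $Y^*$, where $Y$ is the $\ell_\infty$-sum of $N$ copies of $W$. The adjoint of the canonical embedding $Y\to Y^{**}$ is a projection $Y^{***}\to Y^*$. So there is a bounded projection $\pi:(Z^N)^{**}\to Z^N$.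

The normalized indicators $2^n1_I$ of the atoms of $\mathcal F_n$ form a basis of $L_1(\mathcal F_n)$ isometrically equivalent to that of $\ell_1^{2^n}$. Lift their images under $S$ to vectors of $H^N$ of norm at most $2\|S\|$, and extend linearly. We get linear maps $S_n:L_1(\mathcal F_n)\to H^N$ with $qS_n=S|_{L_1(\mathcal F_n)}$ and $\|S_n\|\le2\|S\|$. For $f\in L_1(\mathcal F_l)$ and $n\ge l$ we have $q(S_nf-S_lf)=0$, so $S_nf-S_lf\in Z^N$, with norm at most $4\|S\|\|f\|$. Fix a free ultrafilter $\mathcal U$ on $\mathbb N$ and put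
$$Rf=S_lf+\pi\Big(w^*\text{-}\lim_{n\to\mathcal U}(S_nf-S_lf)\Big),$$
the limit being taken in $(Z^N)^{**}$; it exists by the Banach–Alaoglu theorem.

This does not depend on $l$. If $l'\ge l$, then $S_nf-S_lf=(S_nf-S_{l'}f)+(S_{l'}f-S_lf)$. The last bracket is in $Z^N$, where $\pi$ is the identity, so the two formulas for $Rf$ agree. Hence $R$ is well defined and linear on $\bigcup_lL_1(\mathcal F_l)$. Moreover $\|R\|\le(2+4\|\pi\|)\|S\|$ and $qRf=qS_lf=Sf$. Extend $R$ by density. $\square$

## Every operator into $H^N/Z^N$ shrinks an alternating chain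

**Step E.** *For every bounded $R:L_1\to H^N$ and every $\eta\in(0,1)$ there is $F\ne0$ in $L_1$ with $\|qRF\|\le2\eta\|F\|$.*

This is where the transforms are cashed in. We follow the plan stated after Lemma 2, in five steps.

**Step E1: the modulus of $R$.** This step provides a positive operator that dominates $R$. For $f\ge0$ that is $\mathcal F_l$-measurable and $n\ge l$, the functions $\sum_I|R(f1_I)|$, with $I$ ranging over the atoms of $\mathcal F_n$, increase with $n$ by the triangle inequality, and have norm at most $\sum_I\|R\|\|f1_I\|=\|R\|\|f\|$. By monotone convergence they have a limit in $L_1(\Gamma_N)$, called $|R|f$. (For $Rf=(\int fg\,d\lambda)\,h$ with $g\in L_\infty$, $h\in L_1(\Gamma_N)$, the sums are $|h|\int f|E_ng|$, and $|R|f=(\int f|g|)\,|h|$.) Since $f$ is constant on atoms of $\mathcal F_n$, $n\ge l$, we have $|R(f1_I)|=f|_I\,|R1_I|$. So $|R|$ is additive and positively homogeneous on such $f$. It extends by $|R|f=|R|f^+-|R|f^-$ to a positive linear operator on $\bigcup_lL_1(\mathcal F_l)$. Its norm is at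 most $\|R\|$, because $\||R|f\|\le\||R||f|\|\le\|R\|\|f\|$. By density it extends to $L_1$. For $\mathcal F_l$-measurable $f$ we have $|Rf|\le\sum_I|R(f1_I)|=\sum_I|R(|f|1_I)|\le|R||f|$, and by density $|Rf|\le|R||f|$ for all $f\in L_1$.

**Step E2: localization.** This step reduces to finitely many copies and to bounded values. Let $\mathcal A_N=\{1,\dots,N\}\times\mathcal A$, with elements $\gamma=(p,\alpha)$, and put $m(\gamma)=m(\alpha)$. Let $\Phi=|R|1\in L_1(\Gamma_N)$. By dominated convergence there are a finite nonempty $\mathcal A_0\subset\mathcal A_N$ and $\varrho<\infty$ such that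
$$\Gamma'=\{(\gamma,x):\gamma\in\mathcal A_0,\ \Phi(\gamma,x)\le\varrho\}\quad\text{satisfies}\quad\int_{\Gamma_N\setminus\Gamma'}\Phi<\frac\eta2.$$
Let $u=|R|^*1_{\Gamma_N\setminus\Gamma'}\in L_\infty$. Then $u\ge0$ and $\int u\,d\lambda=\int_{\Gamma_N\setminus\Gamma'}|R|1<\eta/2$. So $G_0=\{u\le\eta\}$ has $\lambda(G_0)\ge\frac12$ by Markov's inequality. For $f\in L_1(G_0)$
$$\|1_{\Gamma_N\setminus\Gamma'}Rf\|\le\int_{\Gamma_N\setminus\Gamma'}|R||f|=\int u|f|\,d\lambda\le\eta\|f\|.\tag{10}$$
Put $R'f=1_{\Gamma'}Rf=(R'_\gamma f)_{\gamma\in\mathcal A_0}$. For bounded $f$ we have $|R'f|\le1_{\Gamma'}\|f\|_\infty\Phi\le\varrho\|f\|_\infty$.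

**Step E3: the chain.** This step chooses a chain whose images live almost in successive blocks. Fix $n\ge1$ and put $\eta'=1/(10n^2)$. We choose inductively $G_0\supset G_1\supset\dots\supset G_n$ with $\lambda(G_i)=2^{-i}\lambda(G_0)$, and integers $0=j_0<j_1<\dots<j_n$, such that with $g_i=1_{G_i}/\lambda(G_i)$ and $e_i=g_i-g_{i-1}$
$$\sum_{\gamma\in\mathcal A_0}\|E_{j_{i-1}}R'_\gamma e_i\|_1\le\eta',\qquad\sum_{\gamma\in\mathcal A_0}\|R'_\gamma e_i-E_{j_i}R'_\gamma e_i\|_1\le\eta'.\tag{11}$$
Given $G_{i-1}$ and $j_{i-1}$, let $\omega_l$ ($l=1,2,\dots$) be $\pm1$-valued, mean-zero functions on $G_{i-1}$, independent with respect to the normalized measure of $G_{i-1}$, and extended by $0$. They exist because $\lambda$ is atomless. They are orthogonal with equal norms in $L_2$, so $\int h\omega_l\to0$ for each $h\in L_\infty\subset L_2$ by Bessel's inequality. Thus $\omega_l\to0$ weakly in $L_1$. With $G_i=\{\omega_l=1\}$ we have $\lambda(G_i)=\frac12\lambda(G_{i-1})$, $g_i=g_{i-1}(1+\omega_l)$ and $e_i=g_{i-1}\omega_l$. As $l\to\infty$,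 $e_i\to0$ weakly, so $R'_\gamma e_i\to0$ weakly. Since $E_{j_{i-1}}$ has finite rank and $\mathcal A_0$ is finite, the first inequality in (11) holds for $l$ large. Fix such an $l$, which fixes $G_i$. Then the second holds for $j_i>j_{i-1}$ large, because $E_jf\to f$ in $L_1$.

Let $F=\sum_{i=1}^n(-1)^ie_i\in L_1(G_0)$. By Lemma 2, $\|F\|\ge n/2$.

**Step E4: $R'F$ is almost a transform.** This step identifies $R'F$ with a transform of something of norm $O(1)$. Let $\theta_j=(-1)^i$ for $j_{i-1}<j\le j_i$, $1\le i\le n$, and $\theta_j=(-1)^n$ for $j>j_n$. Then $\theta\in\Theta_n$. Let $w_\gamma=R'_\gamma(g_n-g_0)=\sum_iR'_\gamma e_i$. Then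
$$\mathcal T_\theta w_\gamma-R'_\gamma F=\sum_{i=1}^n(\mathcal T_\theta-(-1)^iI)R'_\gamma e_i.$$
Split $R'_\gamma e_i=E_{j_{i-1}}R'_\gamma e_i+(E_{j_i}-E_{j_{i-1}})R'_\gamma e_i+(I-E_{j_i})R'_\gamma e_i$. On the range of $E_{j_i}-E_{j_{i-1}}$ the operator $\mathcal T_\theta$ is $(-1)^iI$, so the middle part is annihilated. By (2), $\|\mathcal T_\theta-(-1)^iI\|\le2(n+1)+1\le4n+1$. So by (11)
$$\sum_{\gamma\in\mathcal A_0}\|\mathcal T_\theta w_\gamma-R'_\gamma F\|_1\le\sum_{i=1}^n(4n+1)\,2\eta'\le10n^2\eta'=1.\tag{12}$$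

**Step E5: the cost.** This step bounds the transform modulo $Z^N$. Let $\gamma=(p,\alpha)\in\mathcal A_0$. The function $w_\gamma$ is bounded by Step E2. Example 4 with $w=w_\gamma$, placed in the $p$-th copy, gives an element of $Z^N$ with $\mathcal T_\theta w_\gamma$ in coordinate $\gamma$, with $\kappa_{m(\gamma),n}J_nw_\gamma$ in coordinate $(p,\alpha\cdot(n,\theta))$, and $0$ elsewhere. So the image under $q$ of "$\mathcal T_\theta w_\gamma$ in coordinate $\gamma$" has norm at most
$$\kappa_{m(\gamma),n}\|J_nw_\gamma\|_1=\kappa_{m(\gamma),n}\|w_\gamma\|_{(n)}=\kappa_{m(\gamma),n}\big(\|w_\gamma\|_1+4^{-n}\|w_\gamma\|_2\big).$$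
Here $\sum_\gamma\|w_\gamma\|_1\le\|R\|\|g_n-g_0\|\le2\|R\|$. Also $|w_\gamma|\le\varrho\|g_n-g_0\|_\infty\le\varrho2^n/\lambda(G_0)\le\varrho2^{n+1}$, so $4^{-n}\|w_\gamma\|_2\le1$ for $n$ large. With $\kappa_n^*=\max_{\gamma\in\mathcal A_0}\kappa_{m(\gamma),n}$, we get from (10) and (12), for $n$ large,
$$\|qRF\|\le\|1_{\Gamma_N\setminus\Gamma'}RF\|+1+\kappa_n^*\sum_{\gamma\in\mathcal A_0}\|w_\gamma\|_{(n)}\le\eta\|F\|+1+\kappa_n^*\big(2\|R\|+|\mathcal A_0|\big).$$
The set $\mathcal A_0$ and the number $\varrho$ were fixed before $n$, and $\mathcal A_0$ is finite. So $\kappa_n^*/n\to0$, while $\|F\|\ge n/2$. For $n$ large, $1+\kappa_n^*(2\|R\|+|\mathcal A_0|)\le\eta\|F\|$, and hence $\|qRF\|\le2\eta\|F\|$. $\square$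

## Proof of Theorem 1

By Steps A, B and C, $Z$ is a closed subspace of $H$, isometric to $W^*$ with $W$ separable, and $H$ is isometric to $L_1[0,1]$. We identify $H$ with $L_1[0,1]$.

Let $S:L_1[0,1]\to H/Z$ be bounded, $|G|>0$ and $\varepsilon>0$. The space $L_1(G)$ is isometric to $L_1(\Delta)$, so Step D with $N=1$, applied to $S|_{L_1(G)}$, gives a bounded $R:L_1(G)\to H$ with $S|_{L_1(G)}=qR$. Step E with $\eta=\min(\frac12,\frac\varepsilon2)$ gives $0\ne F\in L_1(G)$ with $\|SF\|=\|qRF\|\le2\eta\|F\|\le\varepsilon\|F\|$. This is the "moreover" part. If $H/Z$ had a subspace isomorphic to $L_1$, there would be $S$ with $\|Sf\|\ge c\|f\|$ for all $f$ and some $c>0$. Taking $G=[0,1]$ and $\varepsilon<c$ gives a contradiction. $\blacksquare$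

So the answer to the question is negative for real scalars: $Z$ is a dual space, and $L_1/Z$ contains no copy of $L_1$.

## Complex scalars: $Z+iZ$

The answer is negative for complex scalars as well. Let $Z_{\mathbb C}=Z+iZ\subset L_1^{\mathbb C}(\Gamma)\cong L_1^{\mathbb C}[0,1]$. The map $f\mapsto(\operatorname{Re}f,\operatorname{Im}f)$ is a real-linear isomorphism of $L_1^{\mathbb C}(\Gamma)$ onto $H^2$, since
$$\tfrac12(\|\operatorname{Re}f\|+\|\operatorname{Im}f\|)\le\|f\|\le\|\operatorname{Re}f\|+\|\operatorname{Im}f\|,$$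
and it carries $Z_{\mathbb C}$ onto $Z^2$. So $Z_{\mathbb C}$ is closed. It is a complex subspace, and it is isomorphic to the dual of the complexification of $W$: a complex functional on $W+iW$ is determined by its restriction to $W$, which has the form $\xi+i\zeta$ with $\xi,\zeta\in W^*$, and the norm is equivalent to $\|\xi\|+\|\zeta\|$.

As a real Banach space, $L_1^{\mathbb C}(\Gamma)/Z_{\mathbb C}$ is isomorphic to $H^2/Z^2$. Suppose complex $L_1$ embedded in it. Restricting the embedding to real functions, we would get a real-linear operator $S:L_1\to H^2/Z^2$ on real $L_1$ with $\|Sf\|\ge c\|f\|$ for some $c>0$. By Step D with $N=2$, $S=qR$, and Step E with $N=2$ and $\eta<\min(1,c/2)$ gives $F\ne0$ with $\|SF\|\le2\eta\|F\|<c\|F\|$, a contradiction. $\blacksquare$
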